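\title{Braidors extend degree by degree}

\begin{abstract}
A braidor is an invertible grouplike element of the completed enveloping algebra of the Drinfeld--Kohno Lie algebra on three strands that satisfies two equations modeled on braids in an annulus. We prove that a solution of these equations up to degree $m$ always extends to degree $m+1$; in fact it is the truncation of a solution in all degrees. We also show that braidors correspond bijectively to pairs consisting of a scalar and a Drinfeld associator, and that the first equation, together with a normalization in degree one, implies the second. The proof integrates every solution of the linearized equations to a symmetry of the full equations. The key step is the irreducibility of the first homology of the Petersen graph as a representation of $S_5$.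
\end{abstract}

\section{Braidors and the extension problem}\label{sec:intro}

\subsection*{The algebras}
Throughout, $\mathbf k$ is a field of characteristic $0$. For $n\ge1$ let $\mathfrak t_{1,n}$ be the Lie algebra over $\mathbf k$ with generators $t_{ij}=t_{ji}$, $0\le i\ne j\le n$, and relations
\[
[t_{ij},t_{kl}]=0\quad\text{if }\{i,j\}\cap\{k,l\}=\emptyset,\qquad
[t_{ij},t_{ik}+t_{jk}]=0\quad\text{if }i,j,k\text{ are distinct}.
\]
This is the Drinfeld--Kohno Lie algebra $\mathfrak t_{n+1}$ on $n+1$ strands, numbered from $0$. The index $0$ stands for the core of an annulus, and $1,\dots,n$ for strands that braid in it. Each $t_{ij}$ has degree $1$, and $\hat U_{1,n}$ is the degree completion of the enveloping algebra $U(\mathfrak t_{1,n})$: its elements are the series $A=\sum_{m\ge0}A_m$ with $A_m$ homogeneous of degree $m$. Two series agree \emph{modulo degree $>m$} if their components of degrees $0,\dots,m$ are equal. The coproduct $\Delta$ is the continuous algebra map with $\Delta(t_{ij})=1\otimes t_{ij}+t_{ij}\otimes1$.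 An element $A$ is \emph{grouplike} if $\Delta A=A\otimes A$ and \emph{primitive} if $\Delta A=A\otimes1+1\otimes A$.

For disjoint subsets $I,J$ of $\{0,\dots,n\}$ put $t_{I,J}=\sum_{p\in I,\,q\in J}t_{pq}$, which is $0$ if $I$ or $J$ is empty. If $I_0,\dots,I_r$ are pairwise disjoint subsets of $\{0,\dots,n\}$, not necessarily covering it, then $t_{ij}\mapsto t_{I_i,I_j}$ respects the relations. For the first relation this is immediate. For the second, each summand $t_{pq}$ of $t_{I,J}$ commutes with $t_{I\cup J,K}$, which is the sum of the elements $t_{pl}+t_{ql}$ ($l\in K$) and of generators whose indices avoid $p$ and $q$. The resulting continuous algebra map $\hat U_{1,r}\to\hat U_{1,n}$ preserves degree and $\Delta$; it is written $A\mapsto A^{I_0,\dots,I_r}$, without braces. For example, $B^{02,1,3}$ is obtained from $B\in\hat U_{1,2}$ by $t_{01}\mapsto t_{01}+t_{12}$, $t_{02}\mapsto t_{03}+t_{23}$, $t_{12}\mapsto t_{13}$, and $B^{0,2,1}$ is $B$ with the indices $1$ and $2$ exchanged.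

\begin{definition}
A \emph{braidor} is an invertible grouplike element $B\in\hat U_{1,2}$ that satisfies the \emph{Braid Equation} in $\hat U_{1,3}$ and the \emph{Mixed Equation} in $\hat U_{1,2}$:
\begin{align}
B^{0,1,2}\,B^{02,1,3}\,B^{0,2,3}&=B^{01,2,3}\,B^{0,1,3}\,B^{03,1,2},\label{eq:braid}\\
B\,e^{t_{02}}\,B^{0,2,1}&=e^{t_{02}+t_{12}}.\label{eq:mixed}
\end{align}
An element $B\in\hat U_{1,2}$ is a \emph{braidor up to degree $m$} if invertibility, grouplikeness and the two equations hold modulo degree $>m$.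
\end{definition}

With $R=e^{t_{01}}\in\hat U_{1,1}$, equation \eqref{eq:mixed} reads $B\,R^{0,2}B^{0,2,1}=R^{01,2}$. Invertibility means $B_0\ne0$, and grouplikeness in degree $0$ means $B_0^2=B_0$, so $B_0=1$ in all cases.

The equations have a simple reading. Think of $e^{t_{I,j}}$ as strand $j$ traveling once around the strands in $I$, and of $B^{I,j,k}$ as a crossing of the neighboring strands $j$ and $k$, where $I$ consists of the core and the strands that lie nearer to it. The two sides of \eqref{eq:braid} are then the two ways of reversing three strands by three crossings, and \eqref{eq:mixed} says that strand $2$ can travel around the core and strand $1$ by crossing strand $1$, circling the core, and crossing strand $1$ again. A crossing is half of a full twist, so the first candidate is $B=e^{t_{12}/2}$. It is a braidor up to degree $1$, it fails in degree $2$, and a unique correction of degree $2$ repairs it (Example~\ref{ex:deg2}). One asks whether this process can always be continued. This is Conjecture~1.1.1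 of \cite{thesis}:

\begin{quote}
\emph{Let $m\ge0$ and let $B$ be a braidor up to degree $m$. Then there is $\beta\in\hat U_{1,2}$, homogeneous of degree $m+1$, such that $B+\beta$ is a braidor up to degree $m+1$.}
\end{quote}

We call such a $\beta$ \emph{admissible} for $B$. The conditions on $\beta$ form an inhomogeneous linear system. Its homogeneous part (Lemma~\ref{lem:lin}) asks for an element $\psi$ of $\mathfrak t_{1,2}$ with
\begin{align}
\psi^{0,1,2}+\psi^{0,2,1}&=0,\label{eq:lin1}\\
\psi^{0,1,2}+\psi^{02,1,3}+\psi^{0,2,3}&=\psi^{01,2,3}+\psi^{0,1,3}+\psi^{03,1,2}.\label{eq:lin2}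
\end{align}
In degrees $\ge2$ the unknown ranges over a free Lie algebra on two generators, while \eqref{eq:lin2} takes place in an algebra that contains a free Lie algebra on three generators. A count of equations against unknowns therefore suggests obstructions. There are none.

\begin{theorem}\label{thm:ext}
Let $m\ge0$ and let $B$ be a braidor up to degree $m$. There is a braidor $B^\sharp$ with $B\equiv B^\sharp$ modulo degree $>m$. Hence $\beta=B^\sharp_{m+1}-B_{m+1}$ is homogeneous of degree $m+1$ and $B+\beta$ is a braidor up to degree $m+1$.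
\end{theorem}

The second statement follows from the first, because $B+\beta\equiv B^\sharp$ modulo degree $>m+1$ and the conditions up to degree $m+1$ involve only the components of degree $\le m+1$. So the conjecture holds for every $m\ge0$.

\subsection*{Associators and the classification}
Let $\mathbf k\langle\langle X,Y\rangle\rangle$ be the algebra of noncommutative power series, with $X$ and $Y$ primitive. Let $M_1(\mathbf k)$ be the set of grouplike series $\Phi(X,Y)$ whose logarithm has no linear term and which satisfy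
\begin{gather}
\Phi(Y,X)=\Phi(X,Y)^{-1},\tag{A1}\label{eq:A1}\\
e^{X/2}\Phi(Z,X)e^{Z/2}\Phi(Y,Z)e^{Y/2}\Phi(X,Y)=1\qquad(Z=-X-Y),\tag{A2}\label{eq:A2}\\
\Phi(t_{01},t_{12}+t_{13})\Phi(t_{02}+t_{12},t_{23})=\Phi(t_{12},t_{23})\Phi(t_{01}+t_{02},t_{13}+t_{23})\Phi(t_{01},t_{12}),\tag{A3}\label{eq:A3}
\end{gather}
the last in $\hat U_{1,3}$. We call its elements \emph{associators}. The set $M_1(\mathbb Q)$, hence $M_1(\mathbf k)$, is nonempty \cite[\S5]{drinfeld}; see also \cite{barnatan}. For $m\ge2$ let $\mathfrak{grt}_1(m)$ be the space of homogeneous Lie polynomials $\varphi(X,Y)$ of degree $m$ such that, with $Z=-X-Y$,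
\begin{gather}
\varphi(Y,X)=-\varphi(X,Y),\tag{g1}\label{eq:g1}\\
\varphi(X,Y)+\varphi(Y,Z)+\varphi(Z,X)=0,\tag{g2}\label{eq:g2}\\
[Y,\varphi(X,Y)]+[Z,\varphi(X,Z)]=0,\tag{g3}\label{eq:g3}\\
\begin{split}
\varphi(t_{01},t_{12}+t_{13})&+\varphi(t_{02}+t_{12},t_{23})\\
&=\varphi(t_{12},t_{23})+\varphi(t_{01}+t_{02},t_{13}+t_{23})+\varphi(t_{01},t_{12}),
\end{split}\tag{g4}\label{eq:g4}
\end{gather}
the last in $\mathfrak t_{1,3}$.

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] For $m\ge2$, the solutions $\psi\in(\mathfrak t_{1,2})_m$ of \eqref{eq:lin2} (equivalently, of \eqref{eq:lin1} and \eqref{eq:lin2}) are exactly the elements $\psi=\varphi(t_{01},t_{02})$ with $\varphi\in\mathfrak{grt}_1(m)$. Hence, for a braidor up to degree $m$, the set of admissible $\beta$ is an affine space over $\mathfrak{grt}_1(m+1)$ if $m\ge1$, and over $\mathbf k(t_{01}-t_{02})$ if $m=0$.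
\item[(b)] Let $m\ge1$. Let $B\in\hat U_{1,2}$ be grouplike modulo degree $>m$ and satisfy the Braid Equation up to degree $m$, and let the coefficient of $t_{12}$ in $B_1$ be $\frac12$. Then $B$ is a braidor up to degree $m$.
\item[(c)] The map from $\mathbf k\times M_1(\mathbf k)$ to the set of braidors given by
\[
(a,\Phi)\longmapsto E(a,\Phi)=e^{at_{01}}\,\Phi(t_{01},t_{12})^{-1}e^{t_{12}/2}\,\Phi(t_{02},t_{12})\,e^{-at_{02}}
\]
is a bijection. Consequently every braidor up to degree $m$ agrees modulo degree $>m$ with some $E(a,\Phi)$.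
\end{enumerate}
\end{theorem}

The normalization in (b) cannot be dropped: $B=1$ is grouplike and satisfies \eqref{eq:braid}, but not \eqref{eq:mixed}.

\subsection*{The method}
We never compute an obstruction. An associator gives one braidor (Section~\ref{sec:assoc}). Suppose that $B$ is a braidor up to degree $m$ and agrees with a braidor $B^\flat$ below degree $m$. The difference $\psi$ in degree $m$ solves \eqref{eq:lin1} and \eqref{eq:lin2}, and it suffices to find a symmetry of the equations that moves $B^\flat$ to $B^\flat+\psi+\cdots$. Section~\ref{sec:flow} reduces this to the existence of a certain derivation of $\mathfrak t_{1,3}$. Its values on generators are forced, and the problem is to show that they respect the relations. Modulo a central element, $\mathfrak t_{1,3}$ has a symmetry group $S_5$ and its commuting pairs of generators form the Petersen graph. Equation \eqref{eq:lin2} says that a certain cochain vanishes on one hexagon of this graph, and the irreducibility of the cycle space makes it vanish on all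 cycles (Section~\ref{sec:petersen}). This yields the derivation (Section~\ref{sec:der}). Section~\ref{sec:class} proves Theorem~\ref{thm:class}.

\section{The equations in braid form, and low degrees}\label{sec:low}

\subsection*{Standard facts}
We use the following.
\begin{enumerate}
\item[(F1)] In characteristic $0$ the primitive elements of $U(\mathfrak g)$ are the elements of $\mathfrak g$. Consequently, in a degree completion, a series with constant term $1$ is grouplike if and only if its logarithm has all components in $\mathfrak g$. In particular $\log\Phi$ is a Lie series for $\Phi\in M_1(\mathbf k)$.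
\item[(F2)] (Kohno.) The elements $t_{03},t_{13},t_{23}$ generate a free Lie subalgebra of $\mathfrak t_{1,3}$.
\item[(F3)] The element $z_n=\sum_{0\le i<j\le n}t_{ij}$ is central in $\mathfrak t_{1,n}$: it is the sum of $t_{ij}$, of the elements $t_{ik}+t_{jk}$, and of generators disjoint from $\{i,j\}$. For $n=2$ the defining relations say exactly that $z_2$ is central, so $\mathfrak t_{1,2}=\mathbf kz_2\oplus\mathrm{Lie}(t_{01},t_{02})$ with the second summand free.
\item[(F4)] (Shift invariance.) If $\varphi$ is a Lie series without linear term and $u,v$ commute with each other and with $x,y$, then $\varphi(x+u,y+v)=\varphi(x,y)$. Indeed $[x+u,y+v]=[x,y]$, and $\varphi$ is a combination of iterated brackets of generators with $[X,Y]$. The same then holds for $\Phi=e^\varphi$.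
\end{enumerate}
By (F3), every $\psi\in(\mathfrak t_{1,2})_m$ with $m\ge2$ is $\varphi(t_{01},t_{02})$ for a unique Lie polynomial $\varphi$ of degree $m$, and $\psi^{I,J,K}=\varphi(t_{I,J},t_{I,K})$. By (F4), the identities \eqref{eq:g2} and \eqref{eq:g3} apply to any elements $X,Y,Z$ of a Lie algebra whose sum commutes with all three.

\subsection*{Absorbing the superscripts}
The superscripts in \eqref{eq:braid} record how the strands have been permuted, and they disappear once the permutations are made part of the algebra. For $n=2,3$ let $S_n$ permute the indices $1,\dots,n$ and fix $0$, so that $s(A^{I_0,I_1,\dots})=A^{sI_0,sI_1,\dots}$; permutations are composed from right to left. Let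
\[
\mathcal A_n=\hat U_{1,n}\rtimes S_n=\bigoplus_{s\in S_n}\hat U_{1,n}\,s,\qquad As\cdot A't=A\,s(A')\,st,\qquad \Delta(As)=\Delta(A)(s\otimes s),
\]
with $S_n$ in degree $0$. Put $s_1=(12)$ and $s_2=(23)$, and define algebra maps $J,K\colon\mathcal A_2\to\mathcal A_3$ by
\[
J(A)=A^{0,1,2},\quad J(s_1)=s_1;\qquad K(A)=A^{01,2,3},\quad K(s_1)=s_2 .
\]
The map $K$ is well defined because $K(A^{0,2,1})=A^{01,3,2}=s_2(K(A))$. Let
\[
y_1=t_{01},\qquad y_2=t_{02}+t_{12},\qquad y_3=t_{03}+t_{13}+t_{23}.
\]
These commute pairwise, since $y_1+y_2=z_2$ and $y_1+y_2+y_3=z_3$. Also $K(y_1)=y_2$ and $K(z_2)=y_2+y_3$.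

\begin{lemma}\label{lem:reform}
Let $B\in\hat U_{1,2}$ and $b=Bs_1\in\mathcal A_2$. The Braid Equation is equivalent to $J(b)K(b)J(b)=K(b)J(b)K(b)$, and the Mixed Equation to $b\,e^{y_1}\,b=e^{y_2}$.
\end{lemma}

\begin{proof}
The permutation $s_1s_2$ maps $1,2,3$ to $2,3,1$, and $s_2s_1$ maps them to $3,1,2$. Moving all permutations to the right gives
\begin{align*}
J(b)K(b)J(b)&=B^{0,1,2}\,s_1(B^{01,2,3})\,s_1s_2(B^{0,1,2})\,s_1s_2s_1=B^{0,1,2}B^{02,1,3}B^{0,2,3}\,s_1s_2s_1,\\
K(b)J(b)K(b)&=B^{01,2,3}\,s_2(B^{0,1,2})\,s_2s_1(B^{01,2,3})\,s_2s_1s_2=B^{01,2,3}B^{0,1,3}B^{03,1,2}\,s_2s_1s_2,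
\end{align*}
and $b\,e^{y_1}b=B\,e^{t_{02}}B^{0,2,1}$. Finally $s_1s_2s_1=s_2s_1s_2$.
\end{proof}

\subsection*{Linearization}
For $\psi\in\hat U_{1,2}$ let $\partial\psi$ be the left side minus the right side of \eqref{eq:lin2}.

\begin{lemma}\label{lem:lin}
Let $m\ge1$, let $B,B'\in\hat U_{1,2}$ have constant term $1$ and agree in degrees $<m$, and put $\psi=B_m-B'_m$. Suppose that $B'$ is grouplike (respectively satisfies \eqref{eq:mixed}, satisfies \eqref{eq:braid}) modulo degree $>m$. Then $B$ has the same property if and only if $\psi\in(\mathfrak t_{1,2})_m$ (respectively $\psi$ satisfies \eqref{eq:lin1}, satisfies \eqref{eq:lin2}).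
\end{lemma}

\begin{proof}
The degree $m$ component of a product of series with constant term $1$ is the sum of the degree $m$ components of the factors plus terms that involve only lower components. So in degree $m$ the three conditions for $B$ and for $B'$ differ by $\Delta\psi-\psi\otimes1-1\otimes\psi$, by $\psi^{0,1,2}+\psi^{0,2,1}$ and by $\partial\psi$, and in lower degrees they coincide. Primitive means Lie by (F1).
\end{proof}

Grouplikeness enters the proofs through this lemma: it makes $\psi$ a Lie element, so that $\psi$ can be used to build derivations.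

\begin{lemma}\label{lem:g12}
Let $m\ge2$ and let $\psi=\varphi(t_{01},t_{02})\in(\mathfrak t_{1,2})_m$ satisfy \eqref{eq:lin2}. Then $\varphi$ satisfies \eqref{eq:g1} and \eqref{eq:g2}, and $\psi$ satisfies \eqref{eq:lin1}.
\end{lemma}

\begin{proof}
Delete strand $0$, that is, apply the homomorphism $A\mapsto A^{\emptyset,1,2,3}$, which sends each $t_{0j}$ to $0$. The terms $\psi^{0,i,j}$ go to $\varphi(0,0)=0$, and \eqref{eq:lin2} becomes $\psi^{2,1,3}=\psi^{1,2,3}+\psi^{3,1,2}$. Exchanging $1$ and $2$ gives $\psi^{1,2,3}=\psi^{2,1,3}+\psi^{3,2,1}$. The sum of the two relations is $\varphi(t_{13},t_{23})+\varphi(t_{23},t_{13})=0$. Since $t_{13},t_{23}$ are free, this is \eqref{eq:g1}, which is \eqref{eq:lin1}. The first relation reads $\varphi(t_{12},t_{23})=\varphi(t_{12},t_{13})+\varphi(t_{13},t_{23})$. With $X=t_{13}$, $Y=t_{23}$, shift invariance replaces $t_{12}$ by $Z=-X-Y$, and \eqref{eq:g1} turns the relation into \eqref{eq:g2}.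
\end{proof}

\subsection*{Degrees one, two and three}
One formula serves all three degrees. For $\psi_j=\mathrm{ad}_{t_{12}}^{\,j}(t_{02})$ we have $\psi_j^{I,k,l}=\mathrm{ad}_{t_{kl}}^{\,j}(t_{I,l})$, so the two sides of \eqref{eq:lin2} are
\[
\mathrm{ad}_{t_{12}}^{\,j}t_{02}+\mathrm{ad}_{t_{13}}^{\,j}(t_{03}+t_{23})+\mathrm{ad}_{t_{23}}^{\,j}t_{03}
\quad\text{and}\quad
\mathrm{ad}_{t_{23}}^{\,j}(t_{03}+t_{13})+\mathrm{ad}_{t_{13}}^{\,j}t_{03}+\mathrm{ad}_{t_{12}}^{\,j}(t_{02}+t_{23}),
\]
and all terms that involve the core cancel: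
\begin{equation}\label{eq:psij}
\partial\psi_j=\mathrm{ad}_{t_{13}}^{\,j}t_{23}-\mathrm{ad}_{t_{23}}^{\,j}t_{13}-\mathrm{ad}_{t_{12}}^{\,j}t_{23}.
\end{equation}

\begin{lemma}\label{lem:deg1}
Let $\psi=at_{01}+a't_{02}+ct_{12}$. Then \eqref{eq:lin2} holds if and only if $a+a'=0$, and \eqref{eq:lin1} holds if and only if $a+a'=0$ and $c=0$. An element $B$ with $B_0=1$ and $B_1=\psi$ satisfies \eqref{eq:braid} in degree $1$ if and only if $a+a'=0$, and \eqref{eq:mixed} in degree $1$ if and only if $a+a'=0$ and $c=\frac12$.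
\end{lemma}

\begin{proof}
Formula \eqref{eq:psij} with $j=0$ gives $\partial t_{02}=-t_{13}$. Further
\[
\partial t_{01}=t_{01}+(t_{01}+t_{12})+t_{02}-(t_{02}+t_{12})-t_{01}-(t_{01}+t_{13})=-t_{13},
\]
and $\partial t_{12}=(t_{12}+t_{13}+t_{23})-(t_{23}+t_{13}+t_{12})=0$. So $\partial\psi=-(a+a')t_{13}$, and $\partial\psi=0$ is also the degree $1$ part of \eqref{eq:braid}. Next $\psi+\psi^{0,2,1}=(a+a')(t_{01}+t_{02})+2ct_{12}$, which must be $0$ for \eqref{eq:lin1} and $t_{12}$ for the degree $1$ part of \eqref{eq:mixed}.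
\end{proof}

\begin{example}[degree two]\label{ex:deg2}
The space $(\mathfrak t_{1,2})_2$ is spanned by $\psi_1=[t_{12},t_{02}]=-[t_{01},t_{02}]$. Put $\nu=[t_{13},t_{23}]\ne0$. Since $[t_{12},t_{23}]=-\nu$, formula \eqref{eq:psij} gives $\partial\psi_1=3\nu$, so \eqref{eq:lin2} has no nonzero solution of degree $2$. By (F1), the grouplike extensions of $1+\frac12t_{12}$ to degree $2$ are $B\equiv\exp(\frac12t_{12}+\lambda\psi_1)$. Take logarithms in the equations, using $\log(e^{u_1}e^{u_2}e^{u_3})\equiv\sum_iu_i+\frac12\sum_{i<j}[u_i,u_j]$ modulo degree $>2$. In \eqref{eq:mixed} the degree $2$ part is $\lambda(\psi_1+\psi_1^{0,2,1})+\frac14([t_{12},t_{02}]+[t_{02},t_{12}])=0$ for every $\lambda$. In \eqref{eq:braid} the linear terms are $\frac12t_{12},\frac12t_{13},\frac12t_{23}$ on the left and the same in reverse order on the right. They contribute $\frac18([t_{12},t_{13}+t_{23}]+\nu)=\frac18\nu$ and $-\frac18\nu$. The equation is $3\lambda\nu+\frac14\nu=0$, so $\lambda=-\frac1{12}$ and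
\[
B\equiv\exp\bigl(\tfrac12t_{12}+\tfrac1{12}[t_{01},t_{02}]\bigr)\quad\text{modulo degree }>2 .
\]
The extension exists because the error $\frac14\nu$ lies on the line $\partial(\mathfrak t_{1,2})_2$, inside a space that contains the three independent brackets of $t_{03},t_{13},t_{23}$.
\end{example}

\begin{example}[degree three]\label{ex:deg3}
By \eqref{eq:psij}, $\partial\psi_2=[t_{13},\nu]+[t_{23},\nu]+[t_{12},\nu]=0$, because $t_{12}+t_{13}+t_{23}$ commutes with $t_{13}$ and $t_{23}$. So $\psi_2=\varphi_3(t_{01},t_{02})$, with $\varphi_3=[X+Y,[X,Y]]$, solves \eqref{eq:lin2}. Among the combinations of $[X,[X,Y]]$ and $[Y,[X,Y]]$, only the multiples of $\varphi_3$ satisfy \eqref{eq:g1}. Thus degree $3$ carries a one-parameter choice, and Theorem~\ref{thm:ext} asserts that no value of the parameter leads to a dead end.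
\end{example}

\section{Braidors from associators}\label{sec:assoc}

The naive crossing $e^{t_{12}/2}s_1$ becomes a solution after conjugation by an associator.

\begin{lemma}\label{lem:assoc}
For $\Phi\in M_1(\mathbf k)$, the element $B_\Phi=\Phi(t_{01},t_{12})^{-1}e^{t_{12}/2}\,\Phi(t_{02},t_{12})$ is a braidor.
\end{lemma}

\begin{proof}
The element $B_\Phi$ is a product of grouplike elements with constant term $1$. Let $X,Y,Z$ be elements of degree $1$ whose sum $z$ commutes with each of them. Applying \eqref{eq:A2} to $X-\frac z3,Y-\frac z3,Z-\frac z3$ and using (F4), we get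
\begin{equation}\label{eq:H}
e^{X/2}\Phi(Z,X)e^{Z/2}\Phi(Y,Z)e^{Y/2}\Phi(X,Y)=e^{z/2}.
\end{equation}

\emph{Mixed Equation.} Let $X=t_{01}$, $Y=t_{12}$, $Z=t_{02}$, $z=z_2$. Then
\[
B_\Phi\,e^{Z}B_\Phi^{0,2,1}=\Phi(X,Y)^{-1}e^{Y/2}\Phi(Z,Y)\,e^{Z}\,\Phi(Z,Y)^{-1}e^{Y/2}\Phi(X,Y).
\]
By \eqref{eq:H} and \eqref{eq:A1}, $e^{Y/2}\Phi(X,Y)=\Phi(Z,Y)e^{-Z/2}\Phi(X,Z)e^{-X/2}e^{z/2}$. Substituting this for the last two factors gives
\[
\Phi(X,Y)^{-1}\bigl[e^{Y/2}\Phi(Z,Y)e^{Z/2}\Phi(X,Z)\bigr]e^{-X/2}e^{z/2}.
\]
By \eqref{eq:H} with $X$ and $Y$ exchanged, the bracket equals $e^{z/2}\Phi(Y,X)^{-1}e^{-X/2}=e^{z/2}\Phi(X,Y)e^{-X/2}$. The product is $e^{z-X}=e^{t_{02}+t_{12}}$.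

\emph{Braid Equation.} Write $\Phi^{I,J,K}=\Phi(t_{I,J},t_{J,K})$. Then $b=B_\Phi s_1=(\Phi^{0,1,2})^{-1}e^{t_{12}/2}s_1\Phi^{0,1,2}$, so $J(b)$ and $K(b)$ are the conjugates of $e^{t_{12}/2}s_1$ by $\Phi^{0,1,2}$ and of $e^{t_{23}/2}s_2$ by $\Phi^{01,2,3}$. The role of \eqref{eq:A3} is to remove the core from both at once. It says that
\[
F:=\Phi^{0,12,3}\,\Phi^{0,1,2}=(\Phi^{1,2,3})^{-1}\,\Phi^{0,1,23}\,\Phi^{01,2,3}.
\]
The arguments $t_{01}+t_{02}$, $t_{13}+t_{23}$ of $\Phi^{0,12,3}$ commute with $t_{12}$ and $s_1$, and the arguments $t_{01}$, $t_{12}+t_{13}$ of $\Phi^{0,1,23}$ commute with $t_{23}$ and $s_2$. Using the first expression for $F$ on $J(b)$ and the second on $K(b)$, and writing now $X=t_{12}$, $Y=t_{23}$, $Z=t_{13}$, $z=X+Y+Z$, we find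
\[
FJ(b)F^{-1}=g_1:=e^{X/2}s_1,\qquad FK(b)F^{-1}=g_2:=\Phi(X,Y)^{-1}e^{Y/2}s_2\,\Phi(X,Y).
\]
It remains to show $g_1g_2g_1=g_2g_1g_2$. Since $s_1$ fixes $X$ and sends $Y$ to $Z$, relations \eqref{eq:A1} and \eqref{eq:H} give
\[
g_1g_2=e^{X/2}\Phi(Z,X)e^{Z/2}\,s_1s_2\,\Phi(X,Y)=e^{z/2}\Phi(X,Y)^{-1}e^{-Y/2}\Phi(Y,Z)^{-1}\,s_1s_2\,\Phi(X,Y).
\]
Conjugate $g_1$ by these factors, from right to left. Conjugation by $s_1s_2$ maps $X\mapsto Y\mapsto Z$ and $s_1\mapsto s_2$, so it sends $\Phi(X,Y)e^{X/2}s_1\Phi(X,Y)^{-1}$ to $\Phi(Y,Z)e^{Y/2}s_2\Phi(Y,Z)^{-1}$. The factor $\Phi(Y,Z)^{-1}$ reduces this to $e^{Y/2}s_2$, which commutes with $e^{-Y/2}$. The factor $\Phi(X,Y)^{-1}$ produces $g_2$, which commutes with $z$. Hence $(g_1g_2)g_1(g_1g_2)^{-1}=g_2$.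
\end{proof}

\section{Symmetries of the equations}\label{sec:flow}

In the form given by Lemma~\ref{lem:reform} it is plain what a symmetry of the equations should be.

\begin{lemma}\label{lem:sym}
Let $\theta_2,\theta_3$ be continuous automorphisms of $\mathcal A_2,\mathcal A_3$ with $\theta_3J=J\theta_2$ and $\theta_3K=K\theta_2$. Suppose that $\theta_2$ fixes $y_1$ and $y_2$, maps $\hat U_{1,2}s_1$ into itself, and satisfies $\Delta\theta_2=(\theta_2\otimes\theta_2)\Delta$. If $B$ is a braidor, then so is $B'=\theta_2(Bs_1)s_1$.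
\end{lemma}

\begin{proof}
Let $b=Bs_1$ and $b'=\theta_2(b)=B's_1$. Applying $\theta_3$ and $\theta_2$ to the two relations of Lemma~\ref{lem:reform} gives the same relations for $b'$. The elements $b'$ and $s_1$ are grouplike and invertible in $\mathcal A_2$, so $B'\in\hat U_{1,2}$ is grouplike and has nonzero constant term.
\end{proof}

In degree $1$ inner automorphisms suffice.

\begin{lemma}\label{lem:conj}
If $B$ is a braidor and $a\in\mathbf k$, then $e^{at_{01}}Be^{-at_{02}}$ is a braidor.
\end{lemma}

\begin{proof}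
Let $\theta_2$ be conjugation by the grouplike element $e^{ay_1}$ and $\theta_3$ conjugation by $e^{a(2y_1+y_2)}$. The image of $J$ commutes with $y_1+y_2=z_2$, so on it $\theta_3$ is conjugation by $e^{ay_1}=J(e^{ay_1})$. The image of $K$ is generated by $t_{02}+t_{12}$, $t_{03}+t_{13}$, $t_{23}$, $s_2$, which commute with $y_1$, so on it $\theta_3$ is conjugation by $e^{ay_2}=K(e^{ay_1})$. Lemma~\ref{lem:sym} applies, and $\theta_2(Bs_1)s_1=e^{at_{01}}Be^{-at_{02}}$.
\end{proof}

In degree $m\ge2$ we take $\theta_n=\exp(d_n)$ for a derivation $d_n$ that raises degree by $m$. To move $Bs_1=s_1+\cdots$ in the direction $\psi s_1$, the derivation must send $s_1$ to $\psi s_1$. The next lemma says what a derivation with $s\mapsto c_ss$ requires. For a derivation $d$ of $\mathfrak t_{1,n}$, let $sds^{-1}$ be the derivation $x\mapsto s(d(s^{-1}(x)))$.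

\begin{lemma}\label{lem:extend}
Let $m\ge1$. Let $d$ be a derivation of $\mathfrak t_{1,n}$ of degree $m$, extended to $\hat U_{1,n}$, and let $c\colon S_n\to(\mathfrak t_{1,n})_m$ satisfy, for all $s,t\in S_n$,
\[
c_{st}=c_s+s(c_t),\qquad d-sds^{-1}=\mathrm{ad}(c_s).
\]
Then $d(As)=(dA+Ac_s)s$ is a derivation of $\mathcal A_n$, and $\theta=\exp(d)$ is a continuous automorphism that preserves each $\hat U_{1,n}s$ and satisfies $\Delta\theta=(\theta\otimes\theta)\Delta$.
\end{lemma}

\begin{proof}
The second identity holds on $\hat U_{1,n}$, as both sides are continuous derivations; it gives $d(s(A'))=s(dA')+c_s\,s(A')-s(A')c_s$. Hence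
\begin{align*}
d(As\cdot A't)&=\bigl(dA\;s(A')+A\,d(s(A'))+A\,s(A')\,c_{st}\bigr)st\\
&=\bigl((dA+Ac_s)\,s(A')+A\,s(dA'+A'c_t)\bigr)st=d(As)\,A't+As\,d(A't).
\end{align*}
Since $d$ raises degree, $\exp(d)$ converges, and it is an automorphism by the Leibniz rule. The maps $\Delta d$ and $(d\otimes1+1\otimes d)\Delta$ are derivations along $\Delta$. They agree on $x\in\mathfrak t_{1,n}$ because $dx$ is primitive, and on $s$ because $\Delta(c_ss)=c_ss\otimes s+s\otimes c_ss$. So they are equal, and exponentiating gives the last claim.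
\end{proof}

\subsection*{Two strands}
The whole method is visible on the Mixed Equation alone. Let $m\ge2$ and let $\psi\in(\mathfrak t_{1,2})_m$ satisfy \eqref{eq:lin1}. We want $d_2y_1=d_2y_2=0$ and $d_2-s_1d_2s_1^{-1}=\mathrm{ad}(\psi)$. Evaluating the last identity on $t_{02}=s_1(y_1)$ forces
\begin{equation}\label{eq:d2}
d_2(t_{01})=0,\qquad d_2(t_{02})=[\psi,t_{02}],\qquad d_2(z_2)=0 .
\end{equation}
By (F3) there are no relations to check, so \eqref{eq:d2} defines a derivation with $d_2y_1=d_2y_2=0$. The identity $d_2-s_1d_2s_1^{-1}=\mathrm{ad}(\psi)$ holds on $t_{02}$ and on $z_2$, and on $t_{01}$ it reads $-[s_1(\psi),t_{01}]=[\psi,t_{01}]$, which follows from \eqref{eq:lin1}. The map $c_1=0$, $c_{s_1}=\psi$ satisfies the cocycle identity of Lemma~\ref{lem:extend}, again by \eqref{eq:lin1}. Thus $\theta_2=\exp(d_2)$ moves every grouplike solution of the Mixed Equation in the direction $\psi$. To preserve the Braid Equation we need a companion on three strands.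

\begin{proposition}\label{prop:key}
Let $m\ge2$, let $\psi\in(\mathfrak t_{1,2})_m$ satisfy \eqref{eq:lin2}, and define $d_2$ by \eqref{eq:d2}. There are a derivation $d_3$ of $\mathfrak t_{1,3}$ of degree $m$ and a map $c\colon S_3\to(\mathfrak t_{1,3})_m$ such that
\begin{enumerate}
\item[(i)] $d_3J=Jd_2$ and $d_3K=Kd_2$ on $\mathfrak t_{1,2}$;
\item[(ii)] $c_{s_1}=J(\psi)$, $c_{s_2}=K(\psi)$, and $c_{st}=c_s+s(c_t)$ for all $s,t\in S_3$;
\item[(iii)] $d_3-sd_3s^{-1}=\mathrm{ad}(c_s)$ for all $s\in S_3$.
\end{enumerate}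
\end{proposition}

The proof occupies Sections~\ref{sec:petersen} and~\ref{sec:der}. We first deduce Theorem~\ref{thm:ext}.

\begin{proposition}\label{prop:flow}
Let $B$ be a braidor, let $m\ge2$, and let $\psi\in(\mathfrak t_{1,2})_m$ satisfy \eqref{eq:lin2}. There is a braidor $B'$ with $B'\equiv B+\psi$ modulo degree $>m$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:g12}, $\psi$ satisfies \eqref{eq:lin1}, so the discussion of two strands applies. Extend $d_2$ and $d_3$ to $\mathcal A_2$ and $\mathcal A_3$ by Lemma~\ref{lem:extend}. The identities in (i) are identities between derivations along $J$ and $K$, and they also hold on $s_1$ by (ii); so they hold on $\mathcal A_2$, and $\theta_n=\exp(d_n)$ satisfy the hypotheses of Lemma~\ref{lem:sym}. Thus $B'=\theta_2(Bs_1)s_1$ is a braidor. We have $d_2(Bs_1)=(d_2B+B\psi)s_1$, where $d_2B$ has degree $>m$ because $d_2(1)=0$, and $d_2^{\,j}(Bs_1)$ has degree $\ge2m$ for $j\ge2$. Hence $B'\equiv B+\psi$.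
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
Induction on $m$. For $m=0$ we have $B_0=1$, and any $B_\Phi$ from Lemma~\ref{lem:assoc} will do. Let $m\ge1$. By induction there is a braidor $B^\flat$ that agrees with $B$ in degrees $<m$. By Lemma~\ref{lem:lin}, $\psi=B_m-B^\flat_m$ lies in $(\mathfrak t_{1,2})_m$ and satisfies \eqref{eq:lin1} and \eqref{eq:lin2}. If $m=1$, then $\psi=a(t_{01}-t_{02})$ by Lemma~\ref{lem:deg1}, and $B^\sharp=e^{at_{01}}B^\flat e^{-at_{02}}$ is a braidor by Lemma~\ref{lem:conj}. If $m\ge2$, take for $B^\sharp$ the braidor that Proposition~\ref{prop:flow} attaches to $B^\flat$ and $\psi$. In both cases $B^\sharp\equiv B^\flat+\psi\equiv B$ modulo degree $>m$.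
\end{proof}

\subsection*{The difficulty on three strands}
The conditions of Proposition~\ref{prop:key} determine $d_3$ on generators. Condition (i) gives $d_3t_{01}=0$, $d_3t_{02}=[\psi^{0,1,2},t_{02}]=-d_3t_{12}$ and the value on $t_{23}=K(t_{12})$; condition (iii) for $s_2$ gives $d_3t_{03}=[\psi^{0,1,3}+\psi^{01,2,3},t_{03}]$ and the value on $t_{13}=s_2(t_{12})$. But $\mathfrak t_{1,3}$ has relations, and these values must respect them. There is one mechanism that makes a relation $[x,x']=0$ survive without computation: if $dx=[h,x]$ and $dx'=[h,x']$ for the \emph{same} $h$, then $d[x,x']=[h,[x,x']]=0$. So we pass to a presentation in which every quadratic relation is a commutation of generators, and we look for one element $h$ for each commuting pair.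

\section{Five indices and the Petersen graph}\label{sec:petersen}

\subsection*{The algebra $\mathfrak p$}
Let $\mathfrak p$ be the graded Lie algebra with generators $x_{ij}=x_{ji}$ of degree $1$, for $i\ne j$ in $\{0,\dots,4\}$, and relations
\[
\sum_{j\ne i}x_{ij}=0\quad(0\le i\le4),\qquad[x_{ij},x_{kl}]=0\quad\text{if }\{i,j\}\cap\{k,l\}=\emptyset .
\]
The group $S_5$ acts on $\mathfrak p$ by permuting indices. Let $\mathrm{row}_i$ denote the formal sum $\sum_{j\ne i}x_{ij}$. If $\{i,j,k,l,l'\}=\{0,\dots,4\}$, then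
\begin{equation}\label{eq:rows}
\mathrm{row}_i+\mathrm{row}_j+\mathrm{row}_k-\mathrm{row}_l-\mathrm{row}_{l'}=2(x_{ij}+x_{ik}+x_{jk}-x_{ll'})
\end{equation}
as formal sums, so in $\mathfrak p$
\begin{equation}\label{eq:T}
x_{ij}+x_{ik}+x_{jk}=x_{ll'} .
\end{equation}

\begin{lemma}\label{lem:p}
The assignment $t_{ij}\mapsto x_{ij}$ defines a surjective homomorphism $\pi\colon\mathfrak t_{1,3}\to\mathfrak p$ with kernel $\mathbf kz_3$. It commutes with $S_3$ and is bijective in degrees $\ge2$. The elements $x_{04},x_{14},x_{24}$ generate a free Lie algebra.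
\end{lemma}

\begin{proof}
By \eqref{eq:T}, $[x_{ij},x_{ik}+x_{jk}]=[x_{ij},x_{ll'}-x_{ij}]=0$, so $\pi$ is well defined, and $2\pi(z_3)=\mathrm{row}_0+\dots+\mathrm{row}_3-\mathrm{row}_4=0$. In the other direction send $x_{ij}\mapsto t_{ij}$ and $x_{i4}\mapsto-\sum_{j\le3,\,j\ne i}t_{ij}$ for $i,j\le3$. Rows $0$ to $3$ go to $0$ and row $4$ goes to $-2z_3$. The relation $[x_{i4},x_{kl}]=0$ goes to $[t_{ij}+t_{ik}+t_{il},t_{kl}]=0$, where $\{i,j,k,l\}=\{0,\dots,3\}$, which holds. This defines a map $\mathfrak p\to\mathfrak t_{1,3}/\mathbf kz_3$ that is inverse on generators to the map induced by $\pi$. The kernel $\mathbf kz_3$ lies in degree $1$. The generators $t_{ij}$ are linearly independent, so $z_3$ is not in the span of $t_{03},t_{13},t_{23}$, and $\pi$ is injective on the free subalgebra of (F2). The transposition $(34)$ carries $x_{03},x_{13},x_{23}$ to $x_{04},x_{14},x_{24}$.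
\end{proof}

\subsection*{The graph}
Let $\Gamma$ be the Petersen graph: its $10$ vertices are the $2$-subsets $e$ of $\{0,\dots,4\}$, and its $15$ edges $e|e'$ join disjoint subsets (Figure~\ref{fig:petersen}). Vertices are generators of $\mathfrak p$ and edges are commuting pairs. The neighbors of $c=ll'$ are $ij,ik,jk$, so \eqref{eq:T} says that $x_c$ is the sum of the generators at the three neighbors of $c$. The graph is connected, because two distinct $2$-subsets that meet have a common neighbor, the complement of their union.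

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,fill=white,inner sep=1.5pt,font=\small}]
\node (a) at (90:2.6) {$01$};
\node (b) at (30:2.6) {$34$};
\node (c) at (-30:2.6) {$02$};
\node (d) at (-90:2.6) {$14$};
\node (e) at (-150:2.6) {$03$};
\node (f) at (150:2.6) {$24$};
\node (o) at (0,0) {$04$};
\node (p) at (0:1.1) {$23$};
\node (q) at (120:1.1) {$12$};
\node (r) at (-120:1.1) {$13$};
\draw[very thick] (a)--(b)--(c)--(d)--(e)--(f)--(a);
\draw[dashed] (b)--(q)--(o)--(p)--(a);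
\draw (p)--(d) (q)--(e) (r)--(c) (r)--(f) (r)--(o);
\end{tikzpicture}
\caption{The Petersen graph: vertices are the $2$-subsets of $\{0,\dots,4\}$ and edges join disjoint subsets. The thick hexagon, whose edges form the orbit of $01|34$ under the permutations of $1,2,3$, encodes the linearized Braid Equation. The four dashed edges and the edge $01|34$ form the pentagon that encodes relation (g4).}
\label{fig:petersen}
\end{figure}

Fix $m\ge2$ and a Lie polynomial $\varphi$ of degree $m$ that satisfies \eqref{eq:g1} and \eqref{eq:g2}. We look for $h\colon\{\text{edges}\}\to\mathfrak p_m$ such that $x_e\mapsto[h(e|e'),x_e]$ is a derivation. For this to make sense, $h(c|e')-h(c|e)$ must commute with $x_c$. The elements $\pi y_1=x_{01}$, $\pi y_2=x_{34}-x_{01}$, $\pi y_3=-x_{34}$, which $d_3$ must kill, belong to the edge $v_0=01|34$, and the forced value $d_3t_{02}=[\varphi(t_{01},t_{02}),t_{02}]$ suggests $h(34|02)-h(34|01)=\varphi(x_{01},x_{02})$. We impose this for all $S_5$-translates. For neighbors $e,e'$ of a vertex $c$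 put
\[
\varphi_c(e,e')=\varphi(x_e,x_{e'})\in\mathfrak p_m ,
\]
which commutes with $x_c$ and vanishes for $e=e'$. We want
\begin{equation}\label{eq:h}
h(c|e')-h(c|e)=\varphi_c(e,e').
\end{equation}
This system is solvable if the prescribed differences add up to $0$ along every closed chain of adjacent edges. At a single vertex this is \eqref{eq:g1} and \eqref{eq:g2}: by \eqref{eq:T} they give $\varphi_c(e,e'')+\varphi_c(e'',e')=\varphi_c(e,e')$ for any neighbors $e,e',e''$ of $c$. Hence $w_c(e)=\frac13\sum_{e''}\varphi_c(e'',e)$, summed over the three neighbors of $c$, satisfies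
\[
w_c(e')-w_c(e)=\tfrac13\sum_{e''}\bigl(\varphi_c(e,e'')+\varphi_c(e'',e')\bigr)=\varphi_c(e,e').
\]
The local solutions at the two ends of an edge differ by
\[
\omega(e\to e')=w_e(e')-w_{e'}(e)=-\omega(e'\to e).
\]
Let $C_0$ be the vector space on the vertices, and $C_1$ the span of the oriented edges $[e\to e']$ modulo $[e'\to e]=-[e\to e']$. Then $H_1(\Gamma;\mathbf k)$ is the kernel of the boundary map $[e\to e']\mapsto e'-e$. The function $\omega$ is a linear map $C_1\to\mathfrak p_m$; let $\Omega$ be its restriction to $H_1(\Gamma;\mathbf k)$. Since $g(w_c(e))=w_{gc}(ge)$ for $g\in S_5$, both maps are $S_5$-equivariant. For a closed walk $e_0,e_1,\dots,e_{r-1}$ (indices modulo $r$), shifting the index in one sum gives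
\begin{equation}\label{eq:W}
\sum_i\varphi_{e_i}(e_{i-1},e_{i+1})=\sum_i\bigl(w_{e_i}(e_{i+1})-w_{e_i}(e_{i-1})\bigr)=\sum_i\omega(e_i\to e_{i+1}).
\end{equation}
So $\Omega$ is the obstruction to \eqref{eq:h}.

\begin{lemma}\label{lem:cycles}
Let $\psi=\varphi(t_{01},t_{02})$. Equation \eqref{eq:lin2} holds if and only if $\Omega$ vanishes on the hexagon $01\to34\to02\to14\to03\to24\to01$. Equation \eqref{eq:g4} holds if and only if $\Omega$ vanishes on the pentagon $34\to12\to04\to23\to01\to34$.
\end{lemma}

\begin{proof}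
As $m\ge2$, we may apply $\pi$ and use shift invariance. By \eqref{eq:T},
\begin{equation}\label{eq:dict}
\begin{aligned}
\pi\psi^{0,1,2}&=\varphi_{34}(01,02),&\pi\psi^{01,2,3}&=\varphi(x_{34}-x_{01},x_{24}-x_{01})=\varphi_{01}(34,24),\\
\pi\psi^{0,2,3}&=\varphi_{14}(02,03),&\pi\psi^{02,1,3}&=\varphi(x_{34}-x_{02},x_{14}-x_{02})=\varphi_{02}(34,14),\\
\pi\psi^{0,1,3}&=\varphi_{24}(01,03),&\pi\psi^{03,1,2}&=\varphi(x_{24}-x_{03},x_{14}-x_{03})=\varphi_{03}(24,14).
\end{aligned}
\end{equation}
With \eqref{eq:g1}, equation \eqref{eq:lin2} becomes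
\[
\varphi_{34}(01,02)+\varphi_{02}(34,14)+\varphi_{14}(02,03)+\varphi_{03}(14,24)+\varphi_{24}(03,01)+\varphi_{01}(24,34)=0,
\]
and the left side is the sum \eqref{eq:W} for the hexagon. In \eqref{eq:g4} substitute $x_{12}+x_{13}=x_{04}-x_{23}$, $x_{02}+x_{12}=x_{34}-x_{01}$, $x_{01}+x_{02}=x_{34}-x_{12}$, $x_{13}+x_{23}=x_{04}-x_{12}$. The result is
\[
\varphi_{23}(01,04)+\varphi_{01}(34,23)=\varphi_{04}(12,23)+\varphi_{12}(34,04)+\varphi_{34}(01,12),
\]
and the right side minus the left side is the sum \eqref{eq:W} for the pentagon.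
\end{proof}

The hexagon is no accident: its edges, in order, are $v_0$, $s_1v_0$, $s_1s_2v_0$, $s_1s_2s_1v_0=s_2s_1s_2v_0$, $s_2s_1v_0$, $s_2v_0$. But one hexagon is one cycle in a space of dimension $15-10+1=6$. For instance, the value $h(03|12)$, which is to protect the relation $[t_{03},t_{12}]=0$, can be reached from $v_0$ through $34|12$ or through $01|24$ and $24|03$, and the two answers agree exactly when $\Omega$ vanishes on the pentagon $01,34,12,03,24$. The symmetry group $S_5$, which is invisible in \eqref{eq:lin2}, closes the gap.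

\begin{lemma}\label{lem:irr}
$H_1(\Gamma;\mathbf k)$ is an irreducible $S_5$-module.
\end{lemma}

\begin{proof}
Since $\Gamma$ is connected, $0\to H_1\to C_1\to C_0\to\mathbf k\to0$ is exact, so the character of $H_1$ is $\chi=\chi_{C_1}-\chi_{C_0}+1$. The trace of $g$ on $C_0$ counts fixed vertices. On $C_1$ an edge with both ends fixed contributes $+1$, and a reversed edge, one of the form $e|ge$ with $g^2e=e$, contributes $-1$.
\[
\begin{array}{c|c|l|l|l|c}
g&\text{class size}&\text{fixed vertices}&\text{fixed edges}&\text{reversed edges}&\chi(g)\\\hline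
1&1&\text{all }10&\text{all }15&\text{none}&6\\
(01)&10&01,23,24,34&01|23,\ 01|24,\ 01|34&\text{none}&0\\
(01)(23)&15&01,23&01|23&02|13,\ 03|12&-2\\
(012)&20&34&\text{none}&\text{none}&0\\
(012)(34)&20&34&\text{none}&\text{none}&0\\
(0123)&30&\text{none}&\text{none}&02|13&0\\
(01234)&24&\text{none}&\text{none}&\text{none}&1
\end{array}
\]
Elements of odd order reverse no edge; $(01)$ moves a vertex only to one that meets it; for $(012)(34)$ the only vertex fixed by $g^2$ is $34$, which $g$ also fixes. Thus $\langle\chi,\chi\rangle=(36+15\cdot4+24)/120=1$. In characteristic $0$ this number is the dimension of the algebra of equivariant endomorphisms, and a proper nonzero submodule would have an invariant complement and give a projection that is not a scalar.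
\end{proof}

\begin{proposition}\label{prop:h}
Let $m\ge2$ and let $\varphi$ of degree $m$ satisfy \eqref{eq:g1} and \eqref{eq:g2}. Then \eqref{eq:lin2} for $\psi=\varphi(t_{01},t_{02})$, \eqref{eq:g4} and $\Omega=0$ are equivalent. If they hold, there is a solution $h$ of \eqref{eq:h} with $h(ge|ge')=g(h(e|e'))$ for all $g\in S_5$.
\end{proposition}

\begin{proof}
The kernel of $\Omega$ is a submodule, and the hexagon and the pentagon are nonzero elements of $H_1(\Gamma;\mathbf k)$. So the equivalence follows from Lemmas~\ref{lem:cycles} and~\ref{lem:irr}. If $\Omega=0$, then $\omega$ factors through the image of the boundary map, and extending linearly to $C_0$ gives $u_0$ on vertices with $\omega(e\to e')=u_0(e')-u_0(e)$. The average $u(e)=\frac1{120}\sum_{g}g^{-1}(u_0(ge))$ has the same property, since $\omega$ is equivariant, and satisfies $u(ge)=g(u(e))$. Put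
\[
h(e|e')=w_e(e')+u(e)=w_{e'}(e)+u(e').
\]
The two expressions agree by the choice of $u$, the function $h$ is equivariant, and $h(c|e')-h(c|e)=w_c(e')-w_c(e)=\varphi_c(e,e')$.
\end{proof}

\section{The derivation}\label{sec:der}

Let $m\ge2$ and let $\psi=\varphi(t_{01},t_{02})$ satisfy \eqref{eq:lin2}. Lemma~\ref{lem:g12} and Proposition~\ref{prop:h} provide $h$. It takes care of the quadratic relations of $\mathfrak p$, but the linear relations, the price paid for the presentation, remain. Their defect will turn out to be measured by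
\[
G(X,Y)=[\varphi(X,Y),Y]+[\varphi(X,Z),Z],\qquad Z=-X-Y,
\]
whose vanishing is \eqref{eq:g3}. For $\varphi_3$ this can be seen by hand: with $\kappa=[X,Y]=[Y,Z]$ we have $\varphi_3(X,Y)=-[Z,\kappa]$ and $\varphi_3(X,Z)=[Y,\kappa]$, so $G=[Y,[Z,\kappa]]-[Z,[Y,\kappa]]=[\kappa,\kappa]=0$. In general we have no direct proof of $G=0$ from \eqref{eq:g1} and \eqref{eq:g2}. Instead, the defects at different vertices of $\Gamma$ are linearly dependent, and the dependence is a functional equation without nonzero Lie solutions.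

\begin{lemma}\label{lem:G}
Let $G(X,Y)$ be a homogeneous Lie polynomial of degree $m+1\ge2$ with $G(X,Y)=G(Y,X)$. If
\begin{equation}\label{eq:fun}
G(p+q,r)+G(p,q)=G(p+r,q)+G(p,r)
\end{equation}
in the free Lie algebra on $p,q,r$, then $G=0$.
\end{lemma}

\begin{proof}
The Lie polynomials of degree $m$ in $X$ and degree $1$ in $Y$ are the multiples of $\mathrm{ad}_X^m(Y)$, so the part of $G(X,Y)$ that is linear in $Y$ is $\gamma\,\mathrm{ad}_X^m(Y)$ with $\gamma\in\mathbf k$. Let $G^{(j)}$ be the part of $G(p,q)$ of degree $j$ in $p$. The part of $G(p+r,q)$ linear in $r$ arises by replacing one occurrence of $p$ by $r$ in all possible ways, so setting $r=p$ in it gives $\sum_jjG^{(j)}$. Take the parts of \eqref{eq:fun} linear in $r$ and set $r=p$: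
\[
\sum_jjG^{(j)}=\gamma\,\mathrm{ad}_{p+q}^m(p)-\gamma\,\mathrm{ad}_p^m(p)=\gamma\,\mathrm{ad}_{p+q}^m(p).
\]
Exchange $p$ and $q$. As $G$ is symmetric, this gives $\sum_j(m+1-j)G^{(j)}=\gamma\,\mathrm{ad}_{p+q}^m(q)$. The sum of the two identities is $(m+1)G=\gamma\,\mathrm{ad}_{p+q}^m(p+q)=0$.
\end{proof}

The Lie hypothesis is essential: the associative polynomial $(X+Y)^{n}-X^{n}-Y^{n}$ is symmetric and makes both sides of \eqref{eq:fun} equal to $(p+q+r)^n-p^n-q^n-r^n$.

\begin{proposition}\label{prop:d}
The polynomial $\varphi$ satisfies \eqref{eq:g3}, and there is a derivation $d$ of $\mathfrak p$ of degree $m$ with $d(x_e)=[h(e|e'),x_e]$ for every edge $e|e'$.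
\end{proposition}

\begin{proof}
By \eqref{eq:h} the element $[h(e|e'),x_e]$ does not depend on the neighbor $e'$ of $e$. Let $L$ be the free Lie algebra on symbols $\xi_e$, let $\rho\colon L\to\mathfrak p$ send $\xi_e$ to $x_e$, and let $\delta\colon L\to\mathfrak p$ be the linear map with $\delta(\xi_e)=[h(e|e'),x_e]$ and $\delta[a,a']=[\delta a,\rho a']+[\rho a,\delta a']$. If $\delta$ kills the defining relators, this rule shows that it kills the ideal they generate, and $\delta$ descends to the required $d$. For an edge $e|e'$ we have $\delta[\xi_e,\xi_{e'}]=[h(e|e'),[x_e,x_{e'}]]=0$. It remains to show that $L_i:=\delta\bigl(\sum_{j\ne i}\xi_{ij}\bigr)$ vanishes for each $i$.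

The rows are not adapted to $\Gamma$, so we use the combinations \eqref{eq:rows}. For a vertex $c$ with neighbors $e,e',e''$ let $\Lambda_c=\delta(\xi_e+\xi_{e'}+\xi_{e''}-\xi_c)$. Compute each term with the edge to $c$, and express $h(c|e')$ and $h(c|e'')$ through $h(c|e)$ by \eqref{eq:h}:
\[
\Lambda_c=[h(c|e),x_e+x_{e'}+x_{e''}-x_c]+[\varphi(x_e,x_{e'}),x_{e'}]+[\varphi(x_e,x_{e''}),x_{e''}]=G(x_e,x_{e'}).
\]
Here the first bracket vanishes by \eqref{eq:T}, and $x_{e''}=x_c-x_e-x_{e'}$, where $x_c$ commutes with $x_e,x_{e'}$ and drops out by (F4). The neighbors $e\ne e'$ of $c$ may be chosen freely.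

The polynomial $G$ has two symmetries. First, $G(X,Y)=G(X,Z)$ by definition. Second, $\varphi(X,Z)=\varphi(X,Y)+\varphi(Y,Z)$ by \eqref{eq:g1} and \eqref{eq:g2}, so
\[
G(X,Y)=[\varphi(X,Y),Y+Z]+[\varphi(Y,Z),Z]=[\varphi(Y,X),X]+[\varphi(Y,Z),Z]=G(Y,X).
\]
By \eqref{eq:rows}, $\Lambda_{ll'}=\frac12(L_i+L_j+L_k-L_l-L_{l'})$ for $\{i,j,k,l,l'\}=\{0,\dots,4\}$. Adding two such identities gives
\begin{equation}\label{eq:L}
L_4=\Lambda_{01}+\Lambda_{23}=\Lambda_{02}+\Lambda_{13},
\end{equation}
and permuting indices expresses every $L_i$ as a sum of two elements $\Lambda_c$. Put $p=x_{04}$, $q=x_{14}$, $r=x_{24}$, so that $x_{34}=-(p+q+r)$. Each of the four vertices in \eqref{eq:L} has two neighbors that contain the index $4$, and the symmetries of $G$ give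
\begin{align*}
\Lambda_{01}&=G(r,x_{34})=G(p+q,r),&\Lambda_{23}&=G(p,q),\\
\Lambda_{02}&=G(q,x_{34})=G(p+r,q),&\Lambda_{13}&=G(p,r).
\end{align*}
So \eqref{eq:L} is \eqref{eq:fun}, and $p,q,r$ are free by Lemma~\ref{lem:p}. Lemma~\ref{lem:G} gives $G=0$. Hence \eqref{eq:g3} holds, all $\Lambda_c$ vanish, and all $L_i$ vanish.
\end{proof}

The derivation $d$ commutes with $S_5$, which is more symmetry than we want: $d_3$ must kill $y_1,y_2,y_3$ and fail to commute with $S_3$ by the prescribed amount. Both are achieved by subtracting the inner derivation attached to the base edge $v_0=01|34$.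

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $d'=d-\mathrm{ad}(h(v_0))$, so that $d'(x_e)=[h(e|e')-h(v_0),x_e]$. For $x\in\mathfrak t_{1,3}$ let $d_3x$ be the unique element with components in degrees $\ge2$ such that $\pi d_3x=d'\pi x$, and let $c_s\in(\mathfrak t_{1,3})_m$ be defined by $\pi c_s=h(sv_0)-h(v_0)$. All identities below lie in degrees $\ge2$ and may be checked after applying $\pi$; in particular $d_3$ is a derivation.

(i) Both sides are derivations along $J$ or $K$, so it suffices to check on $t_{01},t_{02},z_2$. We have $d'(x_{01})=d'(x_{34})=0$, hence $d_3y_1=d_3y_2=d_3y_3=0$. Since $J$ and $K$ send $t_{01}$ and $z_2$ to $y_1,\ y_1+y_2$ and $y_2,\ y_2+y_3$, both sides vanish on them. On $t_{02}$, by \eqref{eq:h} and \eqref{eq:dict},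
\[
d'(x_{02})=[h(34|02)-h(34|01),x_{02}]=[\varphi_{34}(01,02),x_{02}]=\pi J[\psi,t_{02}].
\]
For $K$ we have $\pi K(t_{02})=x_{03}+x_{13}=x_{24}-x_{01}$, and $\varphi_{01}(34,24)$ commutes with $x_{01}$, so
\[
d'(x_{24}-x_{01})=[h(01|24)-h(01|34),x_{24}]=[\varphi_{01}(34,24),x_{24}-x_{01}]=\pi K[\psi,t_{02}].
\]

(ii) As $s_1v_0=34|02$ and $s_2v_0=01|24$, the two displays contain $\pi c_{s_1}=\varphi_{34}(01,02)=\pi J(\psi)$ and $\pi c_{s_2}=\varphi_{01}(34,24)=\pi K(\psi)$. By equivariance, $h(stv_0)-h(v_0)=\bigl(h(sv_0)-h(v_0)\bigr)+s\bigl(h(tv_0)-h(v_0)\bigr)$.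

(iii) By equivariance, $sd's^{-1}(x_e)=s[h(s^{-1}e|s^{-1}e')-h(v_0),x_{s^{-1}e}]=[h(e|e')-h(sv_0),x_e]$. So the derivations $d'-sd's^{-1}$ and $\mathrm{ad}(h(sv_0)-h(v_0))$ agree on generators.
\end{proof}

This completes the proof of Theorem~\ref{thm:ext}. Besides the standard facts, its only outside input is $M_1(\mathbf k)\ne\emptyset$. The hypothesis $m\ge2$ entered through shift invariance and the bijectivity of $\pi$, both of which fail in degree $1$; this is why degree $1$ was treated by Lemma~\ref{lem:conj}.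

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
Let $\psi=\varphi(t_{01},t_{02})$ have degree $m\ge2$. If $\psi$ satisfies \eqref{eq:lin2}, then \eqref{eq:g1}, \eqref{eq:g2} and \eqref{eq:lin1} hold by Lemma~\ref{lem:g12}, \eqref{eq:g4} by Proposition~\ref{prop:h}, and \eqref{eq:g3} by Proposition~\ref{prop:d}. Conversely, if $\varphi\in\mathfrak{grt}_1(m)$, then \eqref{eq:lin2} holds by Proposition~\ref{prop:h}.

Let $B$ be a braidor up to degree $m$. An admissible $\beta_0$ exists by Theorem~\ref{thm:ext}. By Lemma~\ref{lem:lin} in degree $m+1$, an element $\beta$ is admissible if and only if $\beta-\beta_0$ lies in $(\mathfrak t_{1,2})_{m+1}$ and satisfies \eqref{eq:lin1} and \eqref{eq:lin2}. For $m\ge1$ these differences form the space just identified with $\mathfrak{grt}_1(m+1)$, and for $m=0$ they are the multiples of $t_{01}-t_{02}$ by Lemma~\ref{lem:deg1}.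
\end{proof}

The converse direction did not use \eqref{eq:g3}, so \eqref{eq:g3} is a consequence of \eqref{eq:g1}, \eqref{eq:g2} and \eqref{eq:g4}. Examples~\ref{ex:deg2} and~\ref{ex:deg3} now read $\mathfrak{grt}_1(2)=0$ and $\mathfrak{grt}_1(3)=\mathbf k\varphi_3$.

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
Grouplikeness gives $B_0\in\{0,1\}$ and $\Delta B_1=B_0\otimes B_1+B_1\otimes B_0$. If $B_0=0$, then $\Delta B_1=0$, which is impossible as $B_1\neq0$ is a combination of the $t_{ij}$. So $B_0=1$. We use induction on $m$. For $m=1$, Lemma~\ref{lem:deg1} gives $B_1=a(t_{01}-t_{02})+\frac12t_{12}$ and then the Mixed Equation in degree $1$. For $m\ge2$, $B$ is a braidor up to degree $m-1$ by induction, so by Theorem~\ref{thm:ext} it agrees in degrees $<m$ with a braidor $B^\flat$. By Lemma~\ref{lem:lin}, $\psi=B_m-B^\flat_m$ lies in $(\mathfrak t_{1,2})_m$ and satisfies \eqref{eq:lin2}. By Proposition~\ref{prop:flow}, $B$ agrees modulo degree $>m$ with a braidor.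
\end{proof}

For part (c) we need a second result from \cite[\S5]{drinfeld}: $\mathfrak{grt}_1$, whose component of degree $m$ is $\mathfrak{grt}_1(m)$, exponentiates to a prounipotent group $GRT_1(\mathbf k)$ of series $g(X,Y)$, which acts on $M_1(\mathbf k)$ by $\Phi\cdot g=\Phi(gXg^{-1},Y)\,g$. For $\varphi\in\mathfrak{grt}_1(m)$ the element $g=\mathrm{Exp}(\varphi)$ is congruent to $1+\varphi$ modulo degree $>m$. Then $gXg^{-1}\equiv X$ modulo degree $>m$, and so
\begin{equation}\label{eq:act}
\Phi\cdot\mathrm{Exp}(\varphi)\equiv\Phi+\varphi\quad\text{modulo degree }>m .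
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:class}(c)]
The element $E(a,\Phi)=e^{at_{01}}B_\Phi e^{-at_{02}}$ is a braidor by Lemmas~\ref{lem:assoc} and~\ref{lem:conj}, and its component of degree $1$ is $a(t_{01}-t_{02})+\frac12t_{12}$. Suppose that $\Phi'\equiv\Phi+\varphi$ modulo degree $>m$, where $\varphi$ is a Lie polynomial of degree $m\ge2$ satisfying \eqref{eq:g1} and \eqref{eq:g2}. Then $\Phi'^{-1}\equiv\Phi^{-1}-\varphi$, and \eqref{eq:g1}, \eqref{eq:g2} for $t_{01},t_{12},t_{02}$ give, modulo degree $>m$,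
\begin{equation}\label{eq:dE}
E(a,\Phi')-E(a,\Phi)\equiv-\varphi(t_{01},t_{12})-\varphi(t_{12},t_{02})=\varphi(t_{02},t_{01})=-\varphi(t_{01},t_{02}).
\end{equation}

\emph{Injectivity.} Degree $1$ determines $a$. If $\Phi\ne\Phi'$, they first differ in some degree $m\ge2$, by $\varphi\ne0$. As in Lemma~\ref{lem:lin}, $\varphi$ is primitive, hence Lie, and the degree $m$ parts of \eqref{eq:A1} and \eqref{eq:A2} for $\Phi$ and $\Phi'$ differ by the expressions in \eqref{eq:g1} and \eqref{eq:g2}. Since $t_{01},t_{02}$ are free, \eqref{eq:dE} shows $E(a,\Phi)\ne E(a,\Phi')$.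

\emph{Surjectivity.} Let $B$ be a braidor, let $a$ be the coefficient of $t_{01}$ in $B_1$, and let $\Phi_{(1)}\in M_1(\mathbf k)$ be arbitrary. By Lemma~\ref{lem:deg1}, $B\equiv E(a,\Phi_{(1)})$ modulo degree $>1$. Suppose that $m\ge2$ and that $B$ agrees with $E(a,\Phi_{(m-1)})$ in degrees $<m$. By Lemma~\ref{lem:lin} and part (a), the difference in degree $m$ is $\varphi(t_{01},t_{02})$ with $\varphi\in\mathfrak{grt}_1(m)$. By \eqref{eq:act} and \eqref{eq:dE}, the associator $\Phi_{(m)}=\Phi_{(m-1)}\cdot\mathrm{Exp}(-\varphi)$ agrees with $\Phi_{(m-1)}$ in degrees $<m$ and satisfies $B\equiv E(a,\Phi_{(m)})$ modulo degree $>m$. The sequence $\Phi_{(m)}$ stabilizes in each degree. Its limit $\Phi$ lies in $M_1(\mathbf k)$, because each defining condition in a given degree involves finitely many components, and $B=E(a,\Phi)$.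

The last statement follows from Theorem~\ref{thm:ext} and surjectivity.
\end{proof}

\begin{thebibliography}{9}

\bibitem{barnatan}
Bar-Natan, Selecta Math. \textbf{4} (1998).

\bibitem{drinfeld}
Drinfeld, \emph{On quasitriangular quasi-Hopf algebras and on a group closely connected with $\mathrm{Gal}(\bar{\mathbb Q}/\mathbb Q)$}, Leningrad Math. J. \textbf{2} (1991).

\bibitem{thesis}
\emph{On Braidors: An Analogue of the Theory of Drinfel'd Associators for Braids in an Annulus},
\texttt{http://blog.math.toronto.edu/GraduateBlog/files/2019/12/ens\_thesis.pdf}.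

\end{thebibliography}
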